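\title{A periodic module for $C_p\times C_p$ that is not algebraic}

\begin{abstract}
A module for a finite group in characteristic $p$ is algebraic if its tensor powers involve only finitely many indecomposable summands. It has been conjectured that an absolutely indecomposable, non-projective module for $C_p\times C_p$ of dimension divisible by $p$ is algebraic if and only if it is periodic. We disprove this for every prime $p\ge 5$ and every field of characteristic $p$: there is a module defined over $\mathbb F_p$, of dimension at most $p^2(p^3-1)$, that satisfies the hypotheses, is isomorphic to its second syzygy, and is not algebraic. The proof restricts modules to one cyclic factor modulo projectives while remembering the action of the other, compares the result with modules over a Heisenberg-type algebra in the semisimple quotient $\mathrm{Ver}_p$ of the category of tilting modules for $SL_2$, and shows there that the first syzygy of the unit object has infinite order.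
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite group and $K$ a field of characteristic $p$. All modules are finite-dimensional, and $\otimes$ is the tensor product over $K$ with diagonal action of $G$. The Green ring of $KG$ is generated by the isomorphism classes of $KG$-modules, with direct sum as addition and tensor product as multiplication. A module $M$ is \emph{algebraic} if it satisfies a non-zero polynomial equation with integer coefficients in this ring. Equivalently, only finitely many isomorphism classes of indecomposable modules occur as direct summands of the powers $M^{\otimes n}$, $n\ge1$; this is the form of the definition that we use. Let $\Omega(M)$ be the kernel of a projective cover of $M$. The module $M$ is \emph{periodic} if $\Omega^n(M)\cong M$ for some $n\ge1$. An indecomposable module $M$ is \emph{absolutely indecomposable} if $L\otimes_KM$ is indecomposable for every field extension $L/K$.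

Both properties say that an iteration produces nothing new after finitely many steps: the tensor product in one case, the syzygy in the other. For the cyclic group $C_p=\langle y\rangle$ both hold for a trivial reason. There are only $p$ indecomposable modules, the Jordan blocks $J_i=K[Y]/Y^i$ with $Y=y-1$ and $1\le i\le p$, so every module is algebraic; and $\Omega J_i\cong J_{p-i}$, so every non-projective indecomposable module is periodic.

The next group to look at is
\[
G=\langle x\rangle\times\langle y\rangle\cong C_p\times C_p,\qquad H=\langle y\rangle,\qquad KG=K[X,Y]/(X^p,Y^p),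
\]
where $X=x-1$ and $Y=y-1$; this notation is kept throughout. The trivial module $K$ is algebraic but not periodic, and $\Omega K$, of dimension $p^2-1$, is neither (Example~\ref{ex:model}). The free module $KG$ is algebraic, and it is not periodic because $\Omega(KG)=0$. Among non-projective modules of dimension divisible by $p$, the first examples are the induced modules $M_i=\mathrm{Ind}_H^GJ_i=K[X,Y]/(X^p,Y^i)$ with $i<p$. They are cyclic modules over a local ring, hence absolutely indecomposable. They are free over $K\langle x\rangle$, and this makes them periodic (Lemma~\ref{lem:periodic}). They are also algebraic, because $M_i\otimes M_j\cong\mathrm{Ind}_H^G(J_i\otimes\mathrm{Res}_HM_j)$ is a direct sum of modules $M_1,\dots,M_p$. The examples suggest a principle: the tensor powers of a module that is free over $K\langle x\rangle$ are again free over $K\langle x\rangle$, so they should be governed by the remaining cyclic group $H$, which has only finitely many indecomposable modules. Further evidence is known for $p=3$: if $K=\mathrm{GF}(3)$ and $M$ is an absolutely indecomposable $K(C_3\times C_3)$-module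 of dimension $3$ or $6$, then $M$ is algebraic if and only if it is periodic. The following conjecture is posed in \cite{thesis}.

\begin{quote}
\textbf{Conjecture.} Let $p$ be a prime, $K$ a field of characteristic $p$, and $M$ an absolutely indecomposable, non-projective $K(C_p\times C_p)$-module with $p\mid\dim M$. Then $M$ is algebraic if and only if $M$ is periodic.
\end{quote}

We show that the implication ``periodic $\Rightarrow$ algebraic'' fails for every $p\ge5$ and every field of characteristic $p$.

\begin{theorem}\label{thm:main}
Let $p\ge5$ and $G=\langle x\rangle\times\langle y\rangle\cong C_p\times C_p$. There is an $\mathbb F_pG$-module $D$ with $\dim D\le p^2(p^3-1)$ such that for every field $K$ of characteristic $p$ the module $D_K=K\otimes_{\mathbb F_p}D$ is absolutely indecomposable, non-projective, of dimension divisible by $p$, satisfies $\Omega^2(D_K)\cong D_K$, and is not algebraic.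
\end{theorem}

Nothing is claimed about the implication ``algebraic $\Rightarrow$ periodic'', nor about $p=2,3$.

The model for the proof is $\Omega K$, which is not algebraic because it is invertible of infinite order modulo projective modules. Section~\ref{sec:model} isolates the argument for this in a form that can be reused. The difficulty is to retain such behavior in a periodic module. In Section~\ref{sec:T} we restrict modules to $H$ modulo projectives but remember the automorphism induced by $x$; this is a tensor functor $F$. We construct a module $W$ that is free over $K\langle x\rangle$ and almost invisible to $F$, so that $V\otimes W$ has periodic summands, while $F(V\otimes W)$ still contains $F(V)$. Section~\ref{sec:V} defines a module $V$ of dimension $p^3-1$, states what is needed about the tensor powers of $F(V)$ (Proposition~\ref{prop:key}), and deduces the theorem. The rest of the paper proves Proposition~\ref{prop:key}. The module $V$ carries an action of $SL_2$, which lets us replace the target of $F$ by an abelian category built on $\mathrm{Ver}_p$ (Sections~\ref{sec:Ver} and~\ref{sec:E}). There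 $V$ becomes the first syzygy of the unit object, and the argument for $\Omega K$ applies (Section~\ref{sec:order}).

\subsection*{Conventions}
We write $A\mid B$ if $A$ is isomorphic to a direct summand of $B$. For a $p$-group $\Gamma$ the algebra $K\Gamma$ is local and self-injective, so projective, injective and free modules coincide, and $P\otimes M$ is free whenever $P$ is. A \emph{Krull--Schmidt category} is a $K$-linear additive category with finite-dimensional Hom spaces in which idempotents split. In such a category every object is a finite direct sum of objects with local endomorphism rings, uniquely up to isomorphism and order. Hence summands can be canceled, and an indecomposable summand of $B\oplus B'$ is a summand of $B$ or of $B'$.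

\section{Syzygies and a test for infinite order}\label{sec:model}

Let $\mathcal A$ be an abelian category. Its \emph{stable category} $\underline{\mathcal A}$ has the same objects, and its morphisms are those of $\mathcal A$ modulo the ones that factor through a projective object. An object is zero in $\underline{\mathcal A}$ if and only if its identity factors through a projective, that is, if and only if it is projective. Consider two exact sequences with the same right-hand term,
\begin{equation}\label{eq:two}
0\to\Sigma\xrightarrow{\kappa}P_{r-1}\to\dots\to P_0\to B\to0,\qquad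
0\to\Sigma'\xrightarrow{\kappa'}P'_{r-1}\to\dots\to P'_0\to B\to0 .
\end{equation}
If the $P_i$ are projective, then $\mathrm{id}_B$ lifts to a chain map $f_i:P_i\to P_i'$, which induces $\theta:\Sigma\to\Sigma'$ with $\kappa'\theta=f_{r-1}\kappa$. If the $P'_i$ are projective as well, Schanuel's lemma says that $\Sigma\oplus(\text{projective})\cong\Sigma'\oplus(\text{projective})$; for $r=1$ it reads $\Sigma\oplus P_0'\cong\Sigma'\oplus P_0$. We also need to know that the particular map $\theta$ is a stable isomorphism.

\begin{lemma}\label{lem:compare}
Suppose that all $P_i$ and $P_i'$ in \eqref{eq:two} are projective, and let $(f_i)$ be any chain map lifting $\mathrm{id}_B$. Then the induced map $\theta$ is an isomorphism in $\underline{\mathcal A}$.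
\end{lemma}

\begin{proof}
Let $(g_i)$ be a chain map lifting $\mathrm{id}_B$ in the other direction, inducing $\theta':\Sigma'\to\Sigma$. Put $P_r=\Sigma$, write $\partial$ for the differentials including $\kappa$, and put $\eta_{-1}=0$. For $i=0,\dots,r-1$ in turn, the map $g_if_i-1-\eta_{i-1}\partial$ is killed by the map leaving $P_i$, so its image lies in $\partial P_{i+1}$, and projectivity of $P_i$ gives $\eta_i:P_i\to P_{i+1}$ with $g_if_i-1=\partial\eta_i+\eta_{i-1}\partial$. Then
\[
\kappa(\theta'\theta-1)=(g_{r-1}f_{r-1}-1)\kappa=\kappa\eta_{r-1}\kappa+\eta_{r-2}\partial\kappa=\kappa\eta_{r-1}\kappa .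
\]
As $\kappa$ is a monomorphism, $\theta'\theta-1=\eta_{r-1}\kappa$ factors through $P_{r-1}$. Exchanging the two sequences shows that $\theta\theta'-1$ factors through $P'_{r-1}$.
\end{proof}

The next lemma is the engine of the paper. It shows that an object $\Theta$ has infinite order by exhibiting one map $\theta$ from $\Theta$ to the unit that is neither invertible nor nilpotent.

\begin{lemma}\label{lem:test}
Let $\mathcal A$ be a $K$-linear abelian category with a symmetric monoidal structure $\otimes$ that is bilinear on morphisms, and with unit $\mathbf 1$. Assume that $\mathrm{End}(\mathbf 1)=K$, that $\mathbf 1$ is not projective, and that $P\otimes B$ is projective whenever $P$ is. Let $\theta:\Theta\to\mathbf 1$ be a morphism such that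
\begin{itemize}
\item[(i)] $\theta$ is not a split epimorphism, and
\item[(ii)] $\theta\otimes1_N$ is an isomorphism in $\underline{\mathcal A}$ for some non-projective object $N$.
\end{itemize}
Then $\Theta^{\otimes l}\not\cong\mathbf 1$ in $\underline{\mathcal A}$ for every $l\ge1$.
\end{lemma}

\begin{proof}
If $f$ factors through a projective object, so does $f\otimes g$; hence $\underline{\mathcal A}$ is monoidal. A non-zero endomorphism of $\mathbf 1$ is invertible and so does not factor through a projective; hence $\underline{\mathrm{End}}(\mathbf 1)=K$. Suppose that $\rho:\Theta^{\otimes l}\to\mathbf 1$ is an isomorphism in $\underline{\mathcal A}$. Then $\underline{\mathrm{Hom}}(\Theta^{\otimes l},\mathbf 1)=K\rho$, so $\theta^{\otimes l}=\lambda\rho$ in $\underline{\mathcal A}$ for some $\lambda\in K$.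

If $\lambda\ne0$, there is $\psi:\mathbf 1\to\Theta^{\otimes l}$ with $\theta^{\otimes l}\psi=\mathrm{id}_{\mathbf 1}$ in $\underline{\mathcal A}$, hence in $\mathcal A$. Since $\theta^{\otimes l}=\theta\circ(1_\Theta\otimes\theta^{\otimes(l-1)})$, the map $\theta$ is a split epimorphism, against (i). If $\lambda=0$, then $\theta^{\otimes l}\otimes1_N$ is zero in $\underline{\mathcal A}$. But
\[
\theta^{\otimes l}\otimes1_N=(\theta\otimes1_N)\circ(1_\Theta\otimes\theta\otimes1_N)\circ\dots\circ(1_{\Theta^{\otimes(l-1)}}\otimes\theta\otimes1_N)
\]
is a composite of isomorphisms of $\underline{\mathcal A}$ by (ii). So $N$ is zero in $\underline{\mathcal A}$, that is, projective, against (ii).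
\end{proof}

For $G=C_p\times C_p$ the permutation module $K[G/\langle x\rangle]$ is $K[Y]/Y^p$ with $x$ acting trivially, and there is an exact sequence of $KG$-modules
\begin{equation}\label{eq:period}
0\to K\xrightarrow{\iota}K[G/\langle x\rangle]\xrightarrow{Y}K[G/\langle x\rangle]\to K\to0,\qquad\iota(1)=Y^{p-1}.
\end{equation}
If $N$ is free over $K\langle x\rangle$, then $K[G/\langle x\rangle]\otimes N\cong\mathrm{Ind}_{\langle x\rangle}^G\mathrm{Res}_{\langle x\rangle}N$ is free over $KG$. This one observation gives periodic modules, and it also shows that $K$ is not periodic.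

\begin{lemma}\label{lem:periodic}
Let $N$ be an indecomposable non-projective $KG$-module that is free over $K\langle x\rangle$. Then $p\mid\dim N$ and $\Omega^2N\cong N$.
\end{lemma}

\begin{proof}
The first claim holds because $\dim K\langle x\rangle=p$. Tensoring \eqref{eq:period} with $N$ gives an exact sequence $0\to N\to P_1\to P_0\to N\to0$ with $P_0,P_1$ free, so $\Omega^2N\oplus(\text{free})\cong N\oplus(\text{free})$ by Schanuel's lemma. The module $\Omega^2N$ has no non-zero free summand: such a summand is injective, so it would be a summand of the projective cover of $\Omega N$ lying in the kernel. The Krull--Schmidt theorem gives $\Omega^2N\cong N$.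
\end{proof}

\begin{example}\label{ex:model}
\emph{For every prime $p$, the $KG$-module $K$ is not periodic and $\Omega K$ is not algebraic.} Let $I=\Omega K$ be the augmentation ideal. Tensoring $0\to I\to KG\to K\to0$ with $I^{\otimes i}$ and splicing gives exact sequences
\[
0\to I^{\otimes n}\xrightarrow{\kappa}KG\otimes I^{\otimes(n-1)}\to\dots\to KG\otimes I\to KG\to K\to0
\]
with free middle terms, so $I^{\otimes n}$ and $\Omega^nK$ agree up to free summands. Compare the sequence for $n=2$ with \eqref{eq:period}: a chain map $(f_0,f_1)$ lifting $\mathrm{id}_K$ induces $\theta:I^{\otimes2}\to K$ with $\iota\theta=f_1\kappa$. We check the two conditions of Lemma~\ref{lem:test}.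

(i) The element $x$ acts trivially on the source and the target of $\iota$, so any linear retraction $r$ of $\iota$ is $K\langle x\rangle$-linear, and $\theta=rf_1\kappa$. If $\theta\psi=\mathrm{id}_K$, then $(rf_1)(\kappa\psi)=\mathrm{id}_K$ makes $K$ a summand of the free $K\langle x\rangle$-module $KG\otimes I$, which is absurd.

(ii) Take $N=K[G/H]$, which is free over $K\langle x\rangle$ and, having dimension $p$, not projective. After tensoring with $N$ both sequences have free middle terms, so $\theta\otimes1_N$ is a stable isomorphism by Lemma~\ref{lem:compare}.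

Hence no power $I^{\otimes2l}$ is stably isomorphic to $K$. If $\Omega^lK\cong K$, then $I^{\otimes l}$ and so $I^{\otimes2l}$ would be; thus $K$ is not periodic. Since $KG$ is self-injective, $\Omega$ permutes the isomorphism classes of non-projective indecomposable modules. So the modules $\Omega^nK\mid I^{\otimes n}$ are indecomposable and pairwise non-isomorphic, and $I$ is not algebraic.
\end{example}

The example uses two independent directions in $G$: the map $\theta$ comes from the quotient $G/\langle x\rangle$ and is tested against the subgroup $\langle x\rangle$. A module that is free over $K\langle x\rangle$ seems to have lost one of these directions. The rest of the paper shows that two directions can still be found.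

\section{Restricting to $H$ and remembering $x$}\label{sec:T}

Let $\mathrm{stmod}(KH)$ be the stable category of $KH$-modules. It is a Krull--Schmidt category with indecomposable objects $J_1,\dots,J_{p-1}$, and it is symmetric monoidal under $\otimes$. An endomorphism of $J_i$ factors through a projective if and only if it factors through the projective cover $KH\to J_i$; as a map $J_i\to KH$ sends the generator into $Y^{p-i}KH$, we get
\begin{equation}\label{eq:stend}
\underline{\mathrm{End}}_H(J_i)=K[Y]/(Y^i,Y^{p-i}).
\end{equation}
Restriction to $H$ alone cannot detect that a module fails to be algebraic, since its target has finitely many indecomposables. But $x$ commutes with $H$, so it acts on the restriction as an automorphism, and we keep its stable class.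

Let $\mathcal T=\mathcal T_K$ be the category of pairs $(U,\alpha)$ with $U\in\mathrm{stmod}(KH)$ and $\alpha$ an automorphism of $U$ in $\mathrm{stmod}(KH)$; a morphism $(U,\alpha)\to(U',\alpha')$ is an $f\in\underline{\mathrm{Hom}}_H(U,U')$ with $f\alpha=\alpha'f$. An idempotent commuting with $\alpha$ splits in $\mathrm{stmod}(KH)$, and $\alpha$ restricts to both parts, so $\mathcal T$ is a Krull--Schmidt category. It is symmetric monoidal with $(U,\alpha)\otimes(U',\alpha')=(U\otimes U',\alpha\otimes\alpha')$ and unit $\mathbf 1=(K,\mathrm{id})$, and $\mathrm{End}(\mathbf 1)=K$ by \eqref{eq:stend}. The functor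
\[
F:\mathrm{mod}\,KG\to\mathcal T,\qquad F(T)=(T|_H,[x]),
\]
is $K$-linear, additive and monoidal, because $x$ acts on a tensor product as $x\otimes x$, and it sends projective modules to $0$. For a field extension $L/K$, extension of scalars is an additive monoidal functor $\mathcal T_K\to\mathcal T_L$ that preserves $\mathbf 1$ and commutes with $F$.

\subsection*{The multiplicity of the unit}
In a Krull--Schmidt category with an object $\mathbf 1$ such that $\mathrm{End}(\mathbf 1)=K$, let $\mu(B)$ be the number of summands isomorphic to $\mathbf 1$ in a decomposition of $B$ into indecomposables. It is additive, and in $\mathcal T$ it does not decrease under extension of scalars.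

\begin{lemma}\label{lem:rank}
The number $\mu(B)$ is the rank of the composition pairing
$\mathrm{Hom}(\mathbf 1,B)\times\mathrm{Hom}(B,\mathbf 1)\to\mathrm{End}(\mathbf 1)=K$.
\end{lemma}

\begin{proof}
Write $B=\mathbf 1^{m}\oplus B'$ with $\mathbf 1\nmid B'$. The pairing is the orthogonal sum of the perfect pairing for $\mathbf 1^m$ and the pairing for $B'$. The latter is zero, since a non-zero value would split off $\mathbf 1$ from $B'$.
\end{proof}

For $B=F(T)$ the pairing is explicit. A $KH$-map $K\to T$ is a vector $u\in T^H$. It factors through a projective if and only if it factors through the injective hull $K\to KH$, $1\mapsto Y^{p-1}$, that is, if and only if $u\in Y^{p-1}T$. The same applies to $\mathrm{Hom}_H(T,K)=(T^*)^H$, where $T^*$ is the dual module with $(x\varphi)(w)=\varphi(x^{-1}w)$ and likewise for $y$. Therefore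
\begin{equation}\label{eq:homs}
\begin{aligned}
\mathrm{Hom}(\mathbf 1,F(T))&=\{u\in T^H: Xu\in Y^{p-1}T\}/Y^{p-1}T,\\
\mathrm{Hom}(F(T),\mathbf 1)&=\{\varphi\in(T^*)^H: X\varphi\in Y^{p-1}T^*\}/Y^{p-1}T^*,
\end{aligned}
\end{equation}
and the pairing is $(u,\varphi)\mapsto\varphi(u)$. In the second line the condition for a morphism is $x^{-1}\varphi-\varphi\in Y^{p-1}T^*$; applying $x$, which preserves $Y^{p-1}T^*$, turns it into the stated one.

\subsection*{The module $W$}
We want a module $W$ that is free over $K\langle x\rangle$, so that the non-projective indecomposable summands of any $V\otimes W$ are periodic, and with $\mathbf 1\mid F(W)$, so that $F(V\otimes W)$ contains $F(V)$. The obvious candidate $K[G/H]$ is useless: $V\otimes K[G/H]\cong\mathrm{Ind}_H^G\mathrm{Res}_HV$ is a sum of the modules $M_i$ of the introduction and is algebraic. By \eqref{eq:homs} we need an $H$-fixed vector $g$ with $Xg\in Y^{p-1}W$. If $g$ is to be a free generator over $K[X]/X^p$, then $Xg\ne0$, so we adjoin a generator $h_0$ with $Y^{p-1}h_0=Xg$.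

Let $W$ be the free $K[X]/X^p$-module on $h_0,\dots,h_{p-2},g$, and let $Y$ act $K[X]$-linearly by
\[
Yh_i=h_{i+1}\quad(0\le i\le p-3),\qquad Yh_{p-2}=Xg,\qquad Yg=0 .
\]
Then $Y^{p-1}h_0=Xg$ and $Y^p=0$, so $W$ is a $KG$-module of dimension $p^2$, defined over $\mathbb F_p$.

\begin{lemma}\label{lem:W}
Let $p$ be odd and $Q=(J_{p-1},\mathrm{id})\in\mathcal T$. Then $F(W)\cong\mathbf 1\oplus Q$, $Q\otimes Q\cong\mathbf 1$ and $Q\not\cong\mathbf 1$.
\end{lemma}

\begin{proof}
By \eqref{eq:homs} the vector $g$ defines a map $\mathbf 1\to F(W)$. Let $\varphi\in W^*$ take the value $1$ on $g$ and $0$ on all $X^ag$ with $a\ge1$ and all $X^ah_i$. The subspace $XW+YW$ is spanned by basis vectors other than $g$, so $\varphi$ is a $KG$-map $W\to K$, and $\varphi(g)=1$. Hence $F(W)\cong\mathbf 1\oplus(U,\alpha)$ for some $(U,\alpha)$.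

Over $H$, the vector $X^ah_0$ generates the span of $X^ah_0,\dots,X^ah_{p-2},X^{a+1}g$, which is $J_p$ for $a\le p-2$ and $J_{p-1}$ for $a=p-1$; and $g$ generates $J_1$. These spans partition the basis, so $W|_H\cong J_p^{\,p-1}\oplus J_{p-1}\oplus J_1$ and $U\cong J_{p-1}$ in $\mathrm{stmod}(KH)$. By \eqref{eq:stend}, $\alpha$ is a scalar; $\alpha^p=1$ because $x^p=1$, so $\alpha=1$.

Schanuel's lemma, applied to $0\to J_{p-1}\otimes J_{p-1}\to KH\otimes J_{p-1}\to J_{p-1}\to0$ and $0\to K\to KH\to J_{p-1}\to0$, shows that $J_{p-1}\otimes J_{p-1}\cong K$ in $\mathrm{stmod}(KH)$, so $Q\otimes Q\cong\mathbf 1$. Finally $J_{p-1}\not\cong J_1$ since $p\neq2$.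
\end{proof}

\begin{remark}\label{rem:invertible}
One would now like a module $V$ with $F(V)$ invertible of infinite order, but there is none. If $F(T)$ is invertible in $\mathcal T$, then $T|_H$ is invertible in $\mathrm{stmod}(KH)$, so its stable endomorphism ring is $K$; by \eqref{eq:stend} it is stably $J_1$ or $J_{p-1}$, and $[x]$ is a scalar with $p$-th power $1$. So $F(T)$ is $\mathbf 1$ or $Q$. In particular the module $\Omega K$ of Example~\ref{ex:model} does not serve as $V$. What survives of ``invertible of infinite order'' is a statement about the multiplicity of $\mathbf 1$, and this is the form of Proposition~\ref{prop:key} below.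
\end{remark}

\section{The module $V$ and the proof of the theorem}\label{sec:V}

From now on $p\ge5$. For an operator $\xi$ with $\xi^p=0$ let $\exp_p(\xi)=\sum_{i<p}\xi^i/i!$. Then $\exp_p(\xi)\exp_p(-\xi)=1$, since the product agrees with $\exp(\xi)\exp(-\xi)$ in degrees below $p$; and $(\exp_p(\xi)-1)^p=0$, so $\exp_p(\xi)^p=1$.

Let $R=K[z,s,t]/(z^p,s^p,t^p)$. The partial derivatives $\partial_s,\partial_t$ act on $R$, because they preserve the ideal $(z^p,s^p,t^p)$. Consider the operators
\[
\xi_s=s+z\partial_t,\qquad\xi_t=t-z\partial_s .
\]
They satisfy the Heisenberg relations: $[\xi_s,\xi_t]=-z[s,\partial_s]+z[\partial_t,t]=2z$, and $z$ commutes with both. Since $s$ and $z\partial_t$ commute, $\xi_s^p=s^p+z^p\partial_t^p=0$. Let $G$ act on $R$ by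
\[
x=\exp_p(\xi_s),\qquad(yf)(z,s,t)=f(z,s,t+s).
\]
The algebra automorphism $y$ has order $p$, fixes $s$ and $z$ and commutes with $\partial_t$, so it commutes with $x$. Let $V=(z,s,t)\subset R$ be the kernel of evaluation at $0$, $\varepsilon:R\to K$. Then $\xi_sR+\xi_tR\subset V$ and $yV=V$, so $V$ is a $KG$-submodule of dimension $p^3-1$. It is defined over $\mathbb F_p$, and we write $V$ and $W$ for these modules over whichever field is in use.

The sequence $0\to V\to R\to K\to0$ is meant to play the part of $0\to I\to KG\to K\to0$ in Example~\ref{ex:model}. The operator $\xi_t$ does not appear in the action of $G$; it enters through an action of $SL_2$ on $R$ that extends the action of $y$ and moves $\xi_s$ to $\xi_t$. All that the theorem needs about $V$ is the following.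

\begin{proposition}\label{prop:key}
Let $K$ be a field of characteristic $p\ge5$. In $\mathcal T_K$:
\begin{itemize}
\item[(a)] $\mathbf 1\nmid F(V^{\otimes m}\otimes V^{*\otimes n})$ whenever $m>n\ge0$;
\item[(b)] $\mu\bigl(F(V\otimes V^*\otimes W)\bigr)=1$.
\end{itemize}
\end{proposition}

The proof is at the end of Section~\ref{sec:order}.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Choice of $D$.} Let $M=V\otimes W$ over $\mathbb F_p$, of dimension $p^2(p^3-1)$. By Proposition~\ref{prop:key}(b), $\mu(F(M)\otimes F(V^*))=1$. Decomposing $M$ into indecomposables and using additivity of $\mu$, we find an indecomposable summand $D$ of $M$ with $\mu(F(D)\otimes F(V^*))=1$. Extending scalars, for every field $K$ of characteristic $p$,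
\begin{equation}\label{eq:D}
\mathbf 1\mid F(D_K)\otimes F(V^*)\quad\text{in }\mathcal T_K .
\end{equation}
In particular $F(D_K)\ne0$, so $D_K$ is not projective.

\emph{Absolute indecomposability.} An indecomposable module can split over a larger field when the residue division ring of its endomorphism ring is larger than the ground field. Multiplicity one excludes this. Put $B=F(D)\otimes F(V^*)$ in $\mathcal T_{\mathbb F_p}$ and let $\Lambda$ be the quotient of $\mathrm{Hom}(\mathbf 1,B)$ by the subspace of those $u$ with $\varphi u=0$ for all $\varphi:B\to\mathbf 1$. By Lemma~\ref{lem:rank}, $\dim_{\mathbb F_p}\Lambda=1$. An endomorphism $\phi$ of $D$ acts on $\mathrm{Hom}(\mathbf 1,B)$ by composition with $F(\phi)\otimes1$ and preserves that subspace. This gives a unital algebra homomorphism $\mathrm{End}(D)\to\mathrm{End}(\Lambda)=\mathbb F_p$. Its kernel has codimension one, so it is the radical $\mathfrak r$ of the local ring $\mathrm{End}(D)$, and $\mathrm{End}(D)=\mathbb F_p\oplus\mathfrak r$. For any $K$ we get $\mathrm{End}(D_K)=K\otimes\mathrm{End}(D)=K\oplus(K\otimes\mathfrak r)$ with $K\otimes\mathfrak r$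 a nilpotent ideal, so $\mathrm{End}(D_K)$ is local. Thus $D_L$ is indecomposable for every field $L$ of characteristic $p$, and $D_K$ is absolutely indecomposable.

\emph{Periodicity.} The module $M_K=V\otimes W$ is free over $K\langle x\rangle$ because $W$ is, and so is its summand $D_K$. Lemma~\ref{lem:periodic} gives $p\mid\dim D_K$ and $\Omega^2D_K\cong D_K$.

\emph{$D_K$ is not algebraic.} Suppose that it is. Then finitely many indecomposable $KG$-modules occur in the powers $D_K^{\otimes n}$, so finitely many isomorphism classes of indecomposable objects of $\mathcal T_K$ occur as summands of the objects $F(D_K)^{\otimes n}$, $n\ge1$. The $n$-th tensor power of \eqref{eq:D} gives $\mathbf 1\mid F(D_K)^{\otimes n}\otimes F(V^*)^{\otimes n}$, so there is an indecomposable summand $B_n$ of $F(D_K)^{\otimes n}$ with $\mathbf 1\mid B_n\otimes F(V^*)^{\otimes n}$. By finiteness, $B_m\cong B_n$ for some $m>n\ge1$. Then $B_n\mid F(D_K)^{\otimes m}$, and $F(D_K)\mid F(V)\otimes(\mathbf 1\oplus Q)$ by Lemma~\ref{lem:W}. With $T=V^{\otimes m}\otimes V^{*\otimes n}$ we obtain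
\[
\mathbf 1\ \big|\ F(D_K)^{\otimes m}\otimes F(V^*)^{\otimes n}\ \big|\ F(T)\otimes(\mathbf 1\oplus Q)^{\otimes m}.
\]
As $Q\otimes Q\cong\mathbf 1$, the object $(\mathbf 1\oplus Q)^{\otimes m}$ is a sum of copies of $\mathbf 1$ and $Q$. So either $\mathbf 1\mid F(T)$ or $\mathbf 1\mid F(T)\otimes Q$. In the second case, tensoring with $Q$ gives $Q\mid F(T)$, and then $\mathbf 1\cong Q\otimes Q\mid F(T\otimes T)\cong F(V^{\otimes2m}\otimes V^{*\otimes2n})$. Both cases contradict Proposition~\ref{prop:key}(a).
\end{proof}

\section{Tilting modules, $\mathrm{Ver}_p$, and a comparison of multiplicities}\label{sec:Ver}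

The category $\mathcal T$ is not built on an abelian category, so syzygies are not directly available in it. We replace $\mathrm{stmod}(KH)$ by a semisimple category with simple objects corresponding to $J_1,\dots,J_{p-1}$, and we encode the action of $x$ as an extra structure map. In Sections~\ref{sec:Ver}--\ref{sec:order}, $k$ is an algebraically closed field of characteristic $p\ge5$ and everything is over $k$, until the final proof.

\subsection*{Tilting modules}
Modules for $SL_2=SL_2(k)$ are finite-dimensional and rational. A vector has weight $i$ if $\mathrm{diag}(\lambda,\lambda^{-1})$ multiplies it by $\lambda^i$, and the character of a module records the dimensions of its weight spaces. Let $L(j)$ be the simple module of highest weight $j$, and let $L(1)=\langle s,t\rangle$ be the natural module, with $s$ of weight $1$ and $t$ of weight $-1$. A module is \emph{tilting} if it has a filtration with quotients of the form $S^jL(1)$ and also one with quotients of the form $(S^jL(1))^*$. We use the following facts \cite{Donkin,Jantzen}. Tilting modules are closed under tensor products, duals, direct sums and summands.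 The indecomposable ones are $T(j)$, $j\ge0$, where $T(j)$ has highest weight $j$ with multiplicity one. A tilting module is determined up to isomorphism by its character. For $j\le p-1$ we have $T(j)=L(j)=S^jL(1)$, the space of forms of degree $j$ in $s,t$. It follows by comparing characters that each $T(j)$ is self-dual and that
\begin{equation}\label{eq:CG}
L(1)\otimes L(i)\cong L(i+1)\oplus L(i-1)\qquad(1\le i\le p-2).
\end{equation}

We regard $H$ as a subgroup of $SL_2(\mathbb F_p)$ by letting $y$ be the element $s\mapsto s$, $t\mapsto t+s$. For $i\le p-1$, Taylor's formula gives $y=\exp_p(s\partial_t)$ on $L(i)$, and $s\partial_t$ is a single Jordan block there; so $L(i)|_H\cong J_{i+1}$, with fixed space spanned by the highest weight vector $s^i$. For $j\ge p-1$ the tilting module $L(p-1)\otimes L(1)^{\otimes(j-p+1)}$ has highest weight $j$, so it has $T(j)$ as a summand, and it is free over $kH$. Thus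
\begin{equation}\label{eq:free}
T(j)|_H\text{ is free if and only if }j\ge p-1 .
\end{equation}

\subsection*{The category $\mathrm{Ver}_p$}
Call a morphism of tilting modules \emph{negligible} if it factors through a sum of modules $T(j)$ with $j\ge p-1$. By \eqref{eq:free}, for $j\ge p-1$ and $T$ tilting, $T(j)\otimes T$ is again such a sum, so negligible morphisms form a tensor ideal: they are closed under sums, under composition with any morphism, and under tensoring with any morphism. Let $\mathrm{Ver}_p$ be the category whose objects are the tilting modules and whose morphisms are $SL_2$-maps modulo negligible ones. It inherits the tensor product, the symmetry $\sigma$ and the duals, with evaluation $\mathrm{ev}:T^*\otimes T\to k$ and coevaluation $\mathrm{coev}:k\to T\otimes T^*$. Write $T\mapsto\overline T$ for the quotient functor and $L_i=\overline{L(i-1)}$ for $1\le i\le p-1$, so that $L_1=\mathbf 1$.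

Every object is a sum of objects $L_i$, since $\overline{T(j)}=0$ for $j\ge p-1$. The identity of $L(i-1)$ is not negligible for $i\le p-1$, by the Krull--Schmidt theorem, and $\mathrm{Hom}(L(i),L(j))=\delta_{ij}k$ by Schur's lemma. Hence $E\mapsto(\mathrm{Hom}(L_i,E))_i$ is an equivalence from $\mathrm{Ver}_p$ to the category of $(p-1)$-tuples of finite-dimensional vector spaces. So $\mathrm{Ver}_p$ is a semisimple abelian category with simple objects $L_1,\dots,L_{p-1}$, and tensor product and duality are exact on it. The \emph{length} of an object will always mean its number of simple summands in $\mathrm{Ver}_p$. The quotient functor preserves split exact sequences, being additive; this is the only exactness of it that we use.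

By \eqref{eq:CG}, $L_2\otimes L_i\cong L_{i-1}\oplus L_{i+1}$ for $1\le i\le p-1$, with $L_0=L_p=0$. We claim that
\begin{equation}\label{eq:fusion}
L_{p-1}\otimes L_i\cong L_{p-i}\quad(0\le i\le p-1),\qquad L_i\otimes L_j\ne0\quad(1\le i,j\le p-1).
\end{equation}
The first formula holds for $i=0,1$. If it holds for $i-1$ and $i$, with $i\le p-2$, then tensoring the case $i$ with $L_2$ gives $L_{p-i+1}\oplus(L_{p-1}\otimes L_{i+1})\cong L_{p-i+1}\oplus L_{p-i-1}$, and we cancel. For the second, the composite $\mathrm{ev}\,\sigma\,\mathrm{coev}$ for $L_j$ is the scalar $j\ne0$, so $\mathbf 1\mid L_j\otimes L_j^*$ and $L_i\mid L_i\otimes L_j\otimes L_j^*$.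

\subsection*{Encoding $x$}
An operator on an $SL_2$-module that commutes with $y$ arises by evaluating an equivariant map $L(1)\otimes T\to T$ at the $H$-fixed vector $s$. This leads to the following categories. Let $\mathcal C$ be the category of pairs $(T,a)$ with $T$ tilting and $a:L(1)\otimes T\to T$ an $SL_2$-map, and let $\mathcal D$ be the category of pairs $(E,a)$ with $E\in\mathrm{Ver}_p$ and $a:L_2\otimes E\to E$ a morphism of $\mathrm{Ver}_p$. In both, a morphism is an $f$ in the underlying category with $fa=a'(1\otimes f)$. For $(T,a)\in\mathcal C$ and $v\in L(1)$ write $\xi_v=a(v\otimes-)$.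

In $\mathcal C$ let $\xi_v$ act on $T\otimes T'$ as $\xi_v\otimes1+1\otimes\xi_v$, on $T^*$ as minus the transpose $-\xi_v^*$, and on the unit $k$ as $0$, as for a Lie algebra. The corresponding structure maps are
\[
a\otimes1+(1\otimes a')(\sigma\otimes1)\qquad\text{and}\qquad-(\mathrm{ev}\otimes1)(1\otimes a\otimes1)(\sigma\otimes1\otimes1)(1\otimes1\otimes\mathrm{coev}),
\]
so they are equivariant. The associativity and symmetry isomorphisms commute with the $\xi_v$. So does $\mathrm{ev}$, since $(-\xi_v^*\varphi)(w)+\varphi(\xi_vw)=0$. So does $\mathrm{coev}$, since under $T\otimes T^*=\mathrm{End}_k(T)$ the operator $\xi_v$ becomes $h\mapsto\xi_vh-h\xi_v$, which kills the identity.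

Objects of $\mathrm{Ver}_p$ have no elements, but the quotient functor is the identity on objects and surjective on morphisms, so \emph{every object of $\mathcal D$ is the image $\overline T=(\overline T,\overline a)$ of an object of $\mathcal C$}. The two displayed formulas change by negligible maps when $a$ or $a'$ does, so they define tensor products and duals in $\mathcal D$. If $f$ and $f'$ commute with the structure maps up to negligible maps, so does $f\otimes f'$, summand by summand in the first formula. The structural isomorphisms, $\mathrm{ev}$ and $\mathrm{coev}$ are images of morphisms of $\mathcal C$. Hence $\mathcal D$ is a symmetric monoidal category with duals, the functor $\mathcal C\to\mathcal D$ respects this structure, and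
\begin{equation}\label{eq:adj}
\mathrm{Hom}_{\mathcal D}(E_1\otimes E_2,E_3)\cong\mathrm{Hom}_{\mathcal D}(E_1,E_3\otimes E_2^*),\qquad f\mapsto(f\otimes1)(1\otimes\mathrm{coev}).
\end{equation}
Since $L_2\otimes-$ is exact, kernels and cokernels formed in $\mathrm{Ver}_p$ inherit structure maps. So $\mathcal D$ is abelian, a sequence is exact in $\mathcal D$ if and only if it is exact in $\mathrm{Ver}_p$, tensor product and duality are exact, and $\mathcal D$ is a Krull--Schmidt category with $\mathrm{End}(\mathbf 1)=k$. We regard objects of $\mathrm{Ver}_p$ as objects of $\mathcal D$ with $a=0$.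

Let $\mathcal C_0$ consist of those $(T,a)\in\mathcal C$ with $\xi_s^p=0$. Such a $T$ is a $kG$-module, with $y\in SL_2$ and $x=\exp_p(\xi_s)$; these commute because $y\xi_sy^{-1}=\xi_{ys}=\xi_s$. The dual $T^*$ lies in $\mathcal C_0$, and $\exp_p(-\xi_s^*)=\exp_p(-\xi_s)^*=(x^{-1})^*$ shows that its $G$-action is the dual one.

\begin{lemma}\label{lem:RV}
The modules $R$ and $V$ of Section~\ref{sec:V} are objects of $\mathcal C_0$, with the operators $\xi_s,\xi_t$ and the $G$-action defined there. Write $R=Z\otimes A$ with $Z=k[z]/z^p$ and $A=k[s,t]/(s^p,t^p)=\bigoplus_{j=0}^{2p-2}A_j$ graded by degree. Then $A_j\cong L(j)$ for $j\le p-1$ and $A_j\cong L(2p-2-j)$ for $j\ge p-1$.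
\end{lemma}

\begin{proof}
Let $SL_2$ act on $k[z,s,t]$ by algebra automorphisms fixing $z$. Since $(\lambda s+\lambda't)^p=\lambda^ps^p+\lambda'^pt^p$, the action passes to $R$, and it preserves $V$ and each $z^iA_j$. Let $\omega$ be the invariant symplectic form on $L(1)$ with $\omega(s,t)=1$, and for $v\in L(1)$ let $\delta_v$ be the $Z$-linear derivation of $R$ with $\delta_v(w)=\omega(v,w)$ for $w\in L(1)$. Then $\delta_s=\partial_t$ and $\delta_t=-\partial_s$, so $\xi_v=v+z\delta_v$ for $v=s,t$. For $\gamma\in SL_2$ we have $\gamma\delta_v\gamma^{-1}(w)=\omega(v,\gamma^{-1}w)=\omega(\gamma v,w)$, so $\gamma\delta_v\gamma^{-1}=\delta_{\gamma v}$, and $a(v\otimes f)=vf+z\delta_vf$ is equivariant.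

For $j\le p-1$, $A_j=S^jL(1)=L(j)$. The product $A_j\times A_{2p-2-j}\to A_{2p-2}=k(st)^{p-1}$ is a perfect pairing, as monomial bases show, and a one-dimensional $SL_2$-module is trivial; so $A_j\cong L(2p-2-j)^*\cong L(2p-2-j)$ for $j\ge p-1$. Thus $R$ and $V=\bigoplus_{(i,j)\ne(0,0)}z^iA_j$ are tilting.
\end{proof}

\subsection*{Comparing $\mathcal T$ and $\mathcal D$}
An object $T\in\mathcal C_0$ has an image $F(T)$ in $\mathcal T$ and an image $\overline T$ in $\mathcal D$. The smallest case shows how the two are related.

\begin{example}\label{ex:small}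
Let $T=k[s,t]/(s,t)^2=L(0)\oplus L(1)$ with $a$ the multiplication. Then $X\cdot1=s=Yt$, and $X$ and $Y$ kill the other basis vectors. We have $T|_H=J_1\oplus J_2$ and $Y^{p-1}T=0$. By \eqref{eq:homs}, $\mathrm{Hom}(\mathbf 1,F(T))=ks$, because the fixed vector $1$ is not killed by $X$. Every $H$-invariant functional kills $s=Yt$, so $\mu(F(T))=0$: the element $x$ glues $J_1$ to $J_2$. In $\mathcal D$ the same gluing is the isomorphism $a:L_2\otimes L_1\to L_2$, and it forces $\mathrm{Hom}_{\mathcal D}(\mathbf 1,\overline T)=0$. The map $s:\mathbf 1\to F(T)$ has no counterpart in $\mathcal D$, but it has positive weight and contributes nothing to the pairing.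
\end{example}

There is one further obstacle. On $T_1\otimes T_2$ the group element $x$ acts as $\exp_p(\xi_s)\otimes\exp_p(\xi_s)$, and this agrees with $\exp_p(\xi_s\otimes1+1\otimes\xi_s)$ only up to terms of degree at least $p$. So the tensor products of $kG$-modules and of $\mathcal C_0$ need not match. The next lemma avoids the problem, because only the linear term of $x$ matters in weight $1$.

\begin{lemma}\label{lem:comparison}
Let $T_1,\dots,T_r\in\mathcal C_0$ and let $T=T_1\otimes\dots\otimes T_r$, regarded both as a $kG$-module with diagonal action and as an object of $\mathcal C$. Then $\mu(F(T))\le\mu(\overline T)$, the multiplicities being taken in $\mathcal T$ and $\mathcal D$.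
\end{lemma}

\begin{proof}
Write $T=T_0\oplus T_{\mathrm{neg}}$ as $SL_2$-modules, with $T_0$ a sum of modules $L(i)$, $i\le p-2$, and $T_{\mathrm{neg}}$ a sum of modules $T(j)$, $j\ge p-1$. Let $\pi:T\to T_0$ be the projection. The operator $Y^{p-1}$ kills $T_0$, and $T_{\mathrm{neg}}$ is free over $kH$ by \eqref{eq:free}, so $Y^{p-1}T=T_{\mathrm{neg}}^H$. For $u\in T^H$ also $Xu\in T^H$. So by \eqref{eq:homs} a map $\mathbf 1\to F(T)$ is given by a unique $u\in T_0^H$ with $\pi(Xu)=0$. The space $T_0^H$ is spanned by highest weight vectors of the summands $L(i)$, so $u=\sum_{w\ge0}u_w$ with $u_w\in T_0$ of weight $w$, and $u_0$ lies in a sum of copies of $L(0)$, hence is $SL_2$-invariant.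

Let $\xi^{(i)}$ be $\xi_s$ acting on the $i$-th factor; it raises weights by $1$, since $a$ is equivariant and $s$ has weight $1$. Then
\[
X=\prod_i\exp_p(\xi^{(i)})-1=\sum_i\xi^{(i)}+X',
\]
where $\sum_i\xi^{(i)}$ is the operator $\xi_s$ of $T\in\mathcal C$ and $X'$ is a combination of monomials of degree at least $2$, which raise weights by at least $2$. As $\pi$ preserves weights, the weight $1$ part of $\pi(Xu)=0$ is $\pi(\xi_su_0)=0$. The map $v\mapsto\pi\,a(v\otimes u_0)$ is an $SL_2$-map from the simple module $L(1)$ that kills $s$, so it is zero. Hence $v\mapsto a(v\otimes u_0)$ has image in $T_{\mathrm{neg}}$ and is negligible. This says that the $SL_2$-map $k\to T$, $1\mapsto u_0$, induces a morphism $\overline{u_0}:\mathbf 1\to\overline T$ in $\mathcal D$.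

The dual $T^*$ is $T_1^*\otimes\dots\otimes T_r^*$ both as a $kG$-module and in $\mathcal C$, with $T_i^*\in\mathcal C_0$, and $T^*=T_0^*\oplus T_{\mathrm{neg}}^*$ is a decomposition of the same kind since each $T(j)$ is self-dual. The argument above, applied to $T^*$, attaches to a map $F(T)\to\mathbf 1$, given by $\varphi=\sum_{w\ge0}\varphi_w\in(T_0^*)^H$, an element $\overline{\varphi_0}$ of $\mathrm{Hom}_{\mathcal D}(\mathbf 1,\overline T^*)=\mathrm{Hom}_{\mathcal D}(\overline T,\mathbf 1)$, using \eqref{eq:adj}. A functional of weight $w$ vanishes on vectors of weight other than $-w$, so $\varphi(u)=\varphi_0(u_0)$, and this scalar is the composite $\overline{\varphi_0}\,\overline{u_0}$. Thus the pairing of Lemma~\ref{lem:rank} for $F(T)$ is the pullback of the pairing for $\overline T$ along the linear maps $u\mapsto\overline{u_0}$ and $\varphi\mapsto\overline{\varphi_0}$, and its rank is not larger.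
\end{proof}

\section{A category in which $\overline R$ is projective}\label{sec:E}

By Lemma~\ref{lem:comparison} it is enough to bound multiplicities in $\mathcal D$. To treat $\overline V$ as a syzygy of $\mathbf 1$ we need a subcategory of $\mathcal D$, closed under tensor products and duals, in which $\overline R$ is projective. We impose the relations that hold in $R$: the commutator $[\xi_s,\xi_t]$ is central and has $p$-th power zero.

Let $c:\mathbf 1\to L_2\otimes L_2$ be the class of the invariant element $s\otimes t-t\otimes s$. For $E\in\mathcal D$ define $a^{(n)}:L_2^{\otimes n}\otimes E\to E$ by $a^{(0)}=1$ and $a^{(n)}=a(1\otimes a^{(n-1)})$, so that $a^{(m+n)}=a^{(m)}(1\otimes a^{(n)})$, and put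
\[
\zeta_E=a^{(2)}(c\otimes1):E\to E .
\]
This is a morphism of $\mathrm{Ver}_p$, natural in $E$: every morphism $f:E\to E'$ of $\mathcal D$ satisfies $f\zeta_E=\zeta_{E'}f$. If $E=\overline T$, then $\zeta_E$ is the class of $[\xi_s,\xi_t]$. Computing in a lift to $\mathcal C$, we have $[\xi_s\otimes1+1\otimes\xi_s,\xi_t\otimes1+1\otimes\xi_t]=[\xi_s,\xi_t]\otimes1+1\otimes[\xi_s,\xi_t]$ and $[-\xi_s^*,-\xi_t^*]=-[\xi_s,\xi_t]^*$, so
\begin{equation}\label{eq:zeta}
\zeta_{E\otimes E'}=\zeta_E\otimes1+1\otimes\zeta_{E'},\qquad\zeta_{E^*}=-\zeta_E^* .
\end{equation}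

Let $\mathcal E\subset\mathcal D$ be the full subcategory of those $E$ for which $\zeta_E$ is a morphism of $\mathcal D$ and $\zeta_E^p=0$. It contains $\mathrm{Ver}_p$ and is closed under direct sums. It is closed under subobjects: if $\iota:E'\to E$ is a monomorphism, naturality gives $\iota(\zeta_{E'}a'-a'(1\otimes\zeta_{E'}))=(\zeta_Ea-a(1\otimes\zeta_E))(1\otimes\iota)=0$ and $\iota\zeta_{E'}^p=\zeta_E^p\iota=0$. It is closed under quotients by the same identities with an epimorphism $\varpi$ composed on the right, $1\otimes\varpi$ being an epimorphism too. By \eqref{eq:zeta} it is closed under duals and under tensor products, since $\zeta_E\otimes1$ and $1\otimes\zeta_{E'}$ commute and the characteristic is $p$. So $\mathcal E$ is abelian, Krull--Schmidt, and symmetric monoidal with duals, and $\mu$ is the same in $\mathcal E$ and in $\mathcal D$. On $R$ and $V$ we have $[\xi_s,\xi_t]=2z$, so $\overline R,\overline V\in\mathcal E$.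

A \emph{$\zeta$-module} is an object of $\mathrm{Ver}_p$ with an endomorphism $\zeta$ such that $\zeta^p=0$; equivalently, a $(p-1)$-tuple of $k[\zeta]/\zeta^p$-modules. It is \emph{$\zeta$-free} if all entries of the tuple are free. Summands of $\zeta$-free modules are $\zeta$-free, a non-zero object with $\zeta=0$ is not $\zeta$-free, and the functor $\mathrm{Hom}_\zeta(N,-)$ of maps commuting with $\zeta$ is exact when $N$ is $\zeta$-free. For $B\in\mathrm{Ver}_p$, the object $Z\otimes B$ with $\zeta$ a non-zero multiple of $z$ is $\zeta$-free. Every object of $\mathcal E$ is a $\zeta$-module and every morphism of $\mathcal E$ is $\zeta$-linear.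

To prove that $\overline R$ is projective we build the free object $\mathcal U$ of $\mathcal E$ on one generator, bound its length from above, and show that it surjects onto a piece of $\overline R$ of that length.

\begin{lemma}\label{lem:U}
There is an object $\mathcal U=\bigoplus_{n\ge0}\mathcal U_n$ of $\mathcal E$, graded in $\mathrm{Ver}_p$, with $\mathcal U_0=\mathbf 1$ and $a(L_2\otimes\mathcal U_n)=\mathcal U_{n+1}$, such that:
\begin{itemize}
\item[(a)] $\mathcal U$ has length at most $p(p-1)$;
\item[(b)] for $B\in\mathrm{Ver}_p$ and $E\in\mathcal E$, restriction to $\mathcal U_0\otimes B=B$ is a bijection $\mathrm{Hom}_{\mathcal E}(\mathcal U\otimes B,E)\to\mathrm{Hom}_{\mathrm{Ver}_p}(B,E)$;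
\item[(c)] if $E\in\mathcal E$ and $a:L_2\otimes E\to E$ is an epimorphism, then $E=0$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $r_1=c\otimes1-1\otimes c:L_2\to L_2^{\otimes3}$ and $r_2=c^{\otimes p}:\mathbf 1\to L_2^{\otimes2p}$. For $E\in\mathcal D$,
\begin{equation}\label{eq:rel}
a^{(3)}(r_1\otimes1)=\zeta_Ea-a(1\otimes\zeta_E),\qquad a^{(2p)}(r_2\otimes1)=\zeta_E^p,
\end{equation}
so $E\in\mathcal E$ if and only if both maps vanish. Let $I_n\subset L_2^{\otimes n}$ be the sum of the images of all maps $1^{\otimes i}\otimes r\otimes1^{\otimes j}$ into $L_2^{\otimes n}$ with $r\in\{r_1,r_2\}$, and let $\mathcal U_n=L_2^{\otimes n}/I_n$. Since $L_2\otimes I_n\subset I_{n+1}$, the identity of $L_2^{\otimes(n+1)}$ induces an epimorphism $a:L_2\otimes\mathcal U_n\to\mathcal U_{n+1}$, and $c\otimes1$ induces $\zeta=a(1\otimes a)(c\otimes1):\mathcal U_n\to\mathcal U_{n+2}$.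

(a) Let $c_i=1^{\otimes i}\otimes c\otimes1^{\otimes(n-2-i)}:L_2^{\otimes(n-2)}\to L_2^{\otimes n}$ and let $I_n'$ be the sum of the images of the $c_i$. Then $I_n\subset I'_n$. Also $c_i-c_{i+1}=1^{\otimes i}\otimes r_1\otimes1^{\otimes(n-3-i)}$ has image in $I_n$, so all $c_i$ agree with $c_0$ modulo $I_n$. Hence $\mathcal U_n/\zeta\mathcal U_{n-2}=L_2^{\otimes n}/I_n'$.

On $L(1)\otimes L(1)$ we have $v\otimes w-w\otimes v=\omega(v,w)(s\otimes t-t\otimes s)$, that is, $1-\sigma=c\,\omega$; and $\omega c=2$ is invertible because $p$ is odd. So $c$ and $1-\sigma$ have the same image, and $I_n'=\sum_i\mathrm{im}(1-\sigma_i)$, where the $\sigma_i$ are the adjacent transpositions acting on $L_2^{\otimes n}$. Let $n\le p-1$ and let $e_n=\frac1{n!}\sum_{\gamma\in S_n}\gamma$. Then $e_n(1-\sigma_i)=0$, and $1-e_n$ lies in the augmentation ideal $\sum_i(1-\sigma_i)kS_n$, so $I'_n=\ker e_n$. The image of $e_n$ on $L(1)^{\otimes n}$ is a summand isomorphic to $S^nL(1)=L(n)$. Therefore $L_2^{\otimes n}/I_n'\cong L_{n+1}$ for $n\le p-2$, and it is $0$ for $n=p-1$. For $n>p-1$ it is a quotient of $L_2^{\otimes(n-p+1)}\otimes(L_2^{\otimes(p-1)}/I'_{p-1})=0$.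 So the objects $\mathcal U_n/\zeta\mathcal U_{n-2}$ have total length $p-1$.

Filter $\mathcal U_n$ by the subobjects $\zeta^i\mathcal U_{n-2i}$. We have $\zeta^p=0$, since $r_2\otimes1$ has image in $I_n$, and $\zeta^i$ maps $\mathcal U_{n-2i}/\zeta\mathcal U_{n-2i-2}$ onto the $i$-th quotient of the filtration. Summing over $0\le i\le p-1$ and all $n$ bounds the total length by $p(p-1)$. In particular almost all $\mathcal U_n$ vanish, so $\mathcal U$ is an object of $\mathcal D$. It lies in $\mathcal E$ by \eqref{eq:rel}, as $r_1\otimes1^{\otimes n}$ and $r_2\otimes1^{\otimes n}$ have images in $I_{n+3}$ and $I_{n+2p}$.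

(b) For $E\in\mathcal E$ the map $a^{(n)}$ kills $I_n\otimes E$: if $r:B_0\to L_2^{\otimes d}$ is $r_1$ or $r_2$, then
\[
a^{(i+d+j)}(1\otimes r\otimes1\otimes1)=a^{(i)}\bigl(1\otimes a^{(d)}(r\otimes1)\bigr)(1\otimes1\otimes a^{(j)})=0
\]
by \eqref{eq:rel}. The structure map of $\mathcal U\otimes B$ is $a\otimes1$. Given $\phi:B\to E$ in $\mathrm{Ver}_p$, the maps $a^{(n)}(1\otimes\phi)$ descend to $\mathcal U_n\otimes B\to E$ and define a morphism $\Phi$ of $\mathcal E$ restricting to $\phi$, by the recursion defining $a^{(n)}$. Conversely, a morphism $\Phi$ restricting to $\phi$ commutes with $a^{(n)}$, so its composite with the epimorphism $L_2^{\otimes n}\otimes B\to\mathcal U_n\otimes B$ is $a^{(n)}(1\otimes\phi)$, and $\Phi$ is unique.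

(c) If $a$ is an epimorphism, so is each $a^{(n)}$. For large $n$ we have $I_n=L_2^{\otimes n}$, so $a^{(n)}=0$.
\end{proof}

By Lemma~\ref{lem:RV}, $\overline{A_{p-1}}=0$, and the other $\overline{A_j}$ are simple. For $p=5$, for instance, $\overline{A_0},\dots,\overline{A_8}$ are $L_1,L_2,L_3,L_4,0,L_4,L_3,L_2,L_1$. Since $a$ maps $L(1)\otimes Z\otimes A_j$ to $Z\otimes(A_{j+1}\oplus A_{j-1})$, the gap in degree $p-1$ cuts $\overline R$ in two:
\[
\overline R=R'\oplus R''\text{ in }\mathcal E,\qquad R'=\bigoplus_{j=0}^{p-2}Z\otimes\overline{A_j},\qquad R''=\bigoplus_{j=p}^{2p-2}Z\otimes\overline{A_j},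
\]
and both summands have length $p(p-1)$.

\begin{lemma}\label{lem:Rproj}
In $\mathcal E$ we have $R'\cong\mathcal U$ and $R''\cong\mathcal U\otimes L_{p-1}$. In particular $\mathcal U$ is $\zeta$-free of length $p(p-1)$.
\end{lemma}

\begin{proof}
Multiplication $L(1)\otimes A_j\to A_{j+1}$ is surjective. For $0\le j\le p-3$ and for $p\le j\le2p-3$ its source is $L(1)\otimes L(i)$ with $i\le p-2$, which is semisimple by \eqref{eq:CG}; so the surjection splits and remains an epimorphism in $\mathrm{Ver}_p$.

By Lemma~\ref{lem:U}(b) the inclusions of $\overline{A_0}=\mathbf 1$ and $\overline{A_p}=L_{p-1}$ extend to morphisms $\mathcal U\to R'$ and $\mathcal U\otimes L_{p-1}\to R''$. Let $B$ be the image of one of them and let $j_0=0$ or $j_0=p$ accordingly. The subobject $B$ is stable under $\zeta=2z$, so $Z\otimes\overline{A_{j_0}}\subset B$. Suppose that $Z\otimes\overline{A_i}\subset B$ for $j_0\le i\le j$, where $j\le j_0+p-3$. On $L_2\otimes Z\otimes\overline{A_j}$ the map $a$ has image in $B$, and it is the sum of the multiplication, with image $Z\otimes\overline{A_{j+1}}$, and a map into $Z\otimes\overline{A_{j-1}}$,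 which lies in $B$ (it is $0$ for $j=j_0$). So $Z\otimes\overline{A_{j+1}}\subset B$. By induction both morphisms are epimorphisms. Their sources have length at most $p(p-1)$, by Lemma~\ref{lem:U}(a) and because each $L_i\otimes L_{p-1}$ is simple by \eqref{eq:fusion}. So both are isomorphisms.
\end{proof}

\begin{lemma}\label{lem:proj}
In $\mathcal E$ the following hold.
\begin{itemize}
\item[(a)] The objects $\mathcal U\otimes B$ with $B\in\mathrm{Ver}_p$, and in particular $\overline R$, are projective. If $P$ is projective, so is $P\otimes E$ for every $E$.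
\item[(b)] Every projective object is $\zeta$-free. In particular $\mathbf 1$ is not a summand of a projective object.
\item[(c)] Every non-zero projective object has length at least $p(p-1)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The functor $\mathrm{Hom}_{\mathcal E}(\mathcal U\otimes B,-)=\mathrm{Hom}_{\mathrm{Ver}_p}(B,-)$ is exact as $\mathrm{Ver}_p$ is semisimple, and $\overline R\cong\mathcal U\otimes(\mathbf 1\oplus L_{p-1})$. By \eqref{eq:adj}, $\mathrm{Hom}(P\otimes E,-)=\mathrm{Hom}(P,-\otimes E^*)$ is exact.

(b) Let $P$ be projective and let $B$ be its underlying object of $\mathrm{Ver}_p$, with $a=0$. The identity $B\to P$ extends to an epimorphism $\mathcal U\otimes B\to P$, which splits. The object $\mathcal U\otimes B\cong R'\otimes B$ is $\zeta$-free, with $\zeta=2z\otimes1$ by \eqref{eq:zeta}.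

(c) Let $P\ne0$ be projective. The image of $a:L_2\otimes P\to P$ is a subobject in $\mathcal E$, proper by Lemma~\ref{lem:U}(c), and the quotient has $a=0$. So there is an epimorphism $P\to L_i$ for some $i$. Lift it along the epimorphism $\mathcal U\otimes L_i\to L_i$ that extends $\mathrm{id}_{L_i}$, whose kernel is $\bigoplus_{n>0}\mathcal U_n\otimes L_i=\mathrm{im}(a)$, to a morphism $f:P\to\mathcal U\otimes L_i$. Then $\mathrm{im}(f)+\mathrm{im}(a)=\mathcal U\otimes L_i$, so the structure map of $\mathrm{coker}(f)$ is an epimorphism and $\mathrm{coker}(f)=0$ by Lemma~\ref{lem:U}(c). Finally $\mathcal U\otimes L_i$ has length at least $p(p-1)$ by Lemma~\ref{lem:Rproj} and \eqref{eq:fusion}.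
\end{proof}

In Example~\ref{ex:model} the ideal $I$ is stably invertible because the dual of $KG$ is projective. The same holds for $\overline R$.

\begin{lemma}\label{lem:inv}
We have $R\cong R^*$ in $\mathcal C$, and $\overline V\otimes\overline V^*\cong\mathbf 1\oplus P$ in $\mathcal E$ with $P$ projective.
\end{lemma}

\begin{proof}
Let $\beta(f,g)$ be the coefficient of $(zst)^{p-1}$ in $fg$. This form is non-degenerate, as the monomial basis shows, and $SL_2$-invariant, as $z^{p-1}A_{2p-2}$ is a trivial summand of $R$. Multiplication operators are self-adjoint for $\beta$. The derivations $\partial_s,\partial_t$ are skew-adjoint, because $\partial_s(fg)$ has no term in $s^{p-1}$ and $\partial_t(fg)$ has none in $t^{p-1}$. So the adjoint of $\xi_v=v+z\delta_v$ is $v-z\delta_v$, whereas an isomorphism with $R^*$ requires $-\xi_v$. We correct the sign with the automorphism $(\tau g)(z,s,t)=g(-z,-s,-t)$, which commutes with $SL_2$. Conjugation by $\tau$ changes the sign of each of $v$, $z$, $\delta_v$, so $\tau\xi_v\tau^{-1}=-v+z\delta_v$. The form $\beta'(f,g)=\beta(f,\tau g)$ is non-degenerate and invariant, and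
\[
\beta'(\xi_vf,g)=\beta\bigl(f,(v-z\delta_v)\tau g\bigr)=-\beta(f,\tau\xi_vg)=-\beta'(f,\xi_vg).
\]
Hence $g\mapsto\beta'(-,g)$ is an isomorphism $R\to R^*$ in $\mathcal C$, and $\overline R^*$ is projective.

The map $\varepsilon:R\to k$ is a morphism of $\mathcal C$ because $\xi_vR\subset V$, and it splits over $SL_2$. So
\begin{equation}\label{eq:VR}
0\to\overline V\to\overline R\to\mathbf 1\to0
\end{equation}
is exact in $\mathcal E$. Tensoring \eqref{eq:VR} with $\overline V^*$ and dualizing \eqref{eq:VR} give exact sequences $0\to\overline V\otimes\overline V^*\to\overline R\otimes\overline V^*\to\overline V^*\to0$ and $0\to\mathbf 1\to\overline R^*\to\overline V^*\to0$ with projective middle terms. Schanuel's lemma gives $(\overline V\otimes\overline V^*)\oplus\overline R^*\cong\mathbf 1\oplus(\overline R\otimes\overline V^*)$. By Lemma~\ref{lem:proj}(b), $\mathbf 1\nmid\overline R^*$, so $\overline V\otimes\overline V^*\cong\mathbf 1\oplus P$ for some $P$; canceling $\mathbf 1$ shows that $P\mid\overline R\otimes\overline V^*$.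
\end{proof}

By Lemma~\ref{lem:proj}, $\mathcal E$ satisfies the standing assumptions of Lemma~\ref{lem:test}, and by Lemma~\ref{lem:inv}, $\overline V$ is invertible in $\underline{\mathcal E}$ with inverse $\overline V^*$.

\section{The object $\overline V$ has infinite order}\label{sec:order}

We follow Example~\ref{ex:model}, with $\overline R$ and $\overline V$ in place of $KG$ and $I$, and with $k[\zeta]/\zeta^p$ in place of $K\langle x\rangle$. We need an analog of the sequence \eqref{eq:period}, with $\zeta=0$ on all terms, and a test object $N$ that is $\zeta$-free but not projective.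

\subsection*{A periodic sequence with $\zeta=0$}
The analog of $K[G/\langle x\rangle]$ is $\mathcal U/\zeta\mathcal U$. Let $S=k[s,t]/(s,t)^{p-1}=\bigoplus_{j\le p-2}S_j$, with $S_j=L(j)$, be the object of $\mathcal C$ whose structure map is multiplication. Multiplications commute, so $\zeta_{\overline S}=0$ and $\overline S\in\mathcal E$. Modulo $z$ the structure map of $R'$ is multiplication, with $\overline{A_{p-1}}=0$, so $\overline S\cong R'/zR'\cong\mathcal U/\zeta\mathcal U$. A morphism $\Phi:\mathcal U\to E$ extending $\phi:\mathbf 1\to E$ kills $\zeta\mathcal U$ if and only if the morphism $\Phi\zeta_{\mathcal U}=\zeta_E\Phi$, which extends $\zeta_E\phi$, is zero. By Lemma~\ref{lem:U}(b),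
\begin{equation}\label{eq:S}
\mathrm{Hom}_{\mathcal E}(\overline S,E)=\{\phi\in\mathrm{Hom}_{\mathrm{Ver}_p}(\mathbf 1,E):\zeta_E\phi=0\}.
\end{equation}

\begin{lemma}\label{lem:koszul}
There is an exact sequence $0\to\mathbf 1\xrightarrow{\iota}C_5\to C_4\to\dots\to C_0\to\mathbf 1\to0$ in $\mathcal E$ with $C_i=\overline S\otimes B_i$ and $B_i\in\mathrm{Ver}_p$.
\end{lemma}

\begin{proof}
Give $L(1)$ the structure map $0$ and consider the Koszul maps
\[
S\xrightarrow{d_2}S\otimes L(1)\xrightarrow{d_1}S\to k,\qquad d_2f=sf\otimes t-tf\otimes s,\qquad d_1(f\otimes v)=vf .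
\]
They are $S$-linear, and they are equivariant since $s\otimes t-t\otimes s$ is invariant; so they are morphisms of $\mathcal C$. In total degree $d$ they read $S_{d-2}\to S_{d-1}\otimes L(1)\to S_d$, and $d_1d_2=0$.

For $d=0$ the last map $S_0\to k$ is an isomorphism. For $1\le d\le p-2$ no truncation occurs: $d_2$ is injective, $d_1$ is surjective and the dimensions are $d-1$, $2d$, $d+1$, so the sequence is short exact. Its middle term is semisimple by \eqref{eq:CG}, so it splits and stays exact in $\mathrm{Ver}_p$. For $d=p-1$ it is an injection $L(p-3)\to L(p-1)\oplus L(p-3)$ followed by $0$. The component into $L(p-1)$ vanishes by Schur's lemma, so the injection becomes an isomorphism in $\mathrm{Ver}_p$. For $d=p$ only $S_{p-2}=L(p-2)$ in the first term is left, and its structure map is $0$. For $p=5$ the images in $\mathrm{Ver}_5$ are: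
\[
\begin{array}{c|cccccc}
d&0&1&2&3&4&5\\\hline
\overline{S_{d-2}}&0&0&L_1&L_2&L_3&L_4\\
\overline{S_{d-1}}\otimes L_2&0&L_2&L_1\oplus L_3&L_2\oplus L_4&L_3&0\\
\overline{S_d}&L_1&L_2&L_3&L_4&0&0
\end{array}
\]
Altogether we obtain an exact sequence in $\mathcal E$,
\[
0\to L_{p-1}\to\overline S\to\overline S\otimes L_2\to\overline S\to\mathbf 1\to0 .
\]
It ends in $L_{p-1}$ rather than $\mathbf 1$. Tensoring it with $L_{p-1}$ gives an exact sequence from $L_{p-1}\otimes L_{p-1}\cong\mathbf 1$ to $L_{p-1}$, by \eqref{eq:fusion}, and splicing the two gives the lemma.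
\end{proof}

\begin{remark}\label{rem:z}
The lemma explains the variable $z$. In the full subcategory of objects with $\zeta=0$, the objects $\overline S\otimes B$ are projective, by \eqref{eq:S} and \eqref{eq:adj}, so there the sixth syzygy of $\mathbf 1$ is $\mathbf 1$ up to projectives, as for a cyclic group. A second direction is needed. It has to be generated by the structure map $a$, since only $a$ enters the comparison with $G$, and $\zeta=[\xi_s,\xi_t]$ is such a direction.
\end{remark}

\subsection*{The test object}
In Example~\ref{ex:model} the test module came from a complement $H$ to $\langle x\rangle$. Here we look instead for a $\zeta$-free object that is too short to be projective, and we try two consecutive degrees of $R$. For $0\le j\le p-3$ let $N_j=Z\otimes(S_j\oplus S_{j+1})$, and let $\xi_v$ act as multiplication by $v$ from degree $j$ to degree $j+1$ and as $z\delta_v$ from degree $j+1$ to degree $j$. This is an object of $\mathcal C$, by the equivariance shown in Lemma~\ref{lem:RV}. Euler's formula gives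
\[
[\xi_s,\xi_t]=\begin{cases}z(\partial_tt+\partial_ss)=(j+2)z&\text{in degree }j,\\-z(s\partial_s+t\partial_t)=-(j+1)z&\text{in degree }j+1.\end{cases}
\]
The two scalars agree when $2j+3=0$ in $k$. So we take $j=(p-3)/2$, for which both equal $\tfrac12$, and put $N=\overline{N_j}$. For $p=5$ this is $Z\otimes(L_2\oplus L_3)$.

\begin{lemma}\label{lem:N}
The object $N$ lies in $\mathcal E$ and is not projective, and $\overline S\otimes N$ is projective.
\end{lemma}

\begin{proof}
We have $\zeta_N=\tfrac12z$, which commutes with the $\xi_v$ and has $p$-th power $0$. So $N\in\mathcal E$ and $N$ is $\zeta$-free. Its length is $2p$, and $2p<p(p-1)$ because $p\ge5$; so $N$ is not projective by Lemma~\ref{lem:proj}(c).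

By \eqref{eq:adj} and \eqref{eq:S}, $\mathrm{Hom}_{\mathcal E}(\overline S\otimes N,E)$ is the space of $\phi:\mathbf 1\to E\otimes N^*$ in $\mathrm{Ver}_p$ killed by $\zeta_{E\otimes N^*}=\zeta_E\otimes1-1\otimes\zeta_N^*$. Under $\mathrm{Hom}_{\mathrm{Ver}_p}(\mathbf 1,E\otimes N^*)=\mathrm{Hom}_{\mathrm{Ver}_p}(N,E)$ this operator becomes $h\mapsto\zeta_Eh-h\zeta_N$. So $\mathrm{Hom}_{\mathcal E}(\overline S\otimes N,E)=\mathrm{Hom}_\zeta(N,E)$, naturally in $E$, and this functor is exact since $N$ is $\zeta$-free.
\end{proof}

\begin{proposition}\label{prop:order}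
For $m>n\ge0$, the unit $\mathbf 1$ is not a direct summand of $\overline V^{\otimes m}\otimes\overline V^{*\otimes n}$ in $\mathcal E$.
\end{proposition}

\begin{proof}
The objects $P_i=\overline R\otimes\overline V^{\otimes i}$ are projective. Tensoring \eqref{eq:VR} with $\overline V^{\otimes i}$ and splicing gives an exact sequence $0\to\overline V^{\otimes6}\xrightarrow{\kappa}P_5\to\dots\to P_0\to\mathbf 1\to0$. Lift $\mathrm{id}_{\mathbf 1}$ to a chain map $f_i:P_i\to C_i$ into the sequence of Lemma~\ref{lem:koszul}; it induces $\theta:\overline V^{\otimes6}\to\mathbf 1$ with $\iota\theta=f_5\kappa$. We verify the conditions of Lemma~\ref{lem:test}.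

(i) Since $\mathrm{Ver}_p$ is semisimple, $\iota$ has a retraction $r:C_5\to\mathbf 1$ in $\mathrm{Ver}_p$. It is $\zeta$-linear because $\zeta=0$ on $\mathbf 1$ and, by \eqref{eq:zeta}, on $C_5=\overline S\otimes B_5$. We have $\theta=rf_5\kappa$. If $\theta\psi=\mathrm{id}_{\mathbf 1}$ with $\psi$ in $\mathcal E$, then $(rf_5)(\kappa\psi)=\mathrm{id}_{\mathbf 1}$ makes $\mathbf 1$, with $\zeta=0$, a summand of the $\zeta$-module $P_5$, which is $\zeta$-free by Lemma~\ref{lem:proj}(b). This is impossible.

(ii) Tensor both sequences with $N$. The objects $P_i\otimes N$ and $C_i\otimes N\cong\overline S\otimes N\otimes B_i$ are projective by Lemmas~\ref{lem:proj}(a) and~\ref{lem:N}, and $(f_i\otimes1_N)$ lifts $\mathrm{id}_N$ and induces $\theta\otimes1_N$. By Lemma~\ref{lem:compare}, $\theta\otimes1_N$ is an isomorphism in $\underline{\mathcal E}$, and $N$ is not projective.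

So $\overline V^{\otimes6l}\not\cong\mathbf 1$ in $\underline{\mathcal E}$ for all $l\ge1$. Now suppose that $\overline V^{\otimes m}\otimes\overline V^{*\otimes n}\cong\mathbf 1\oplus E$ in $\mathcal E$, and put $l=m-n\ge1$. In $\underline{\mathcal E}$ the left side is isomorphic to $\overline V^{\otimes l}$. Tensoring with an invertible object is an equivalence, so $\underline{\mathrm{End}}(\overline V^{\otimes l})\cong\underline{\mathrm{End}}(\mathbf 1)=k$ has only the idempotents $0$ and $1$. As $\mathbf 1\ne0$ in $\underline{\mathcal E}$, we get $E=0$ there, so $\overline V^{\otimes l}\cong\mathbf 1$ and hence $\overline V^{\otimes6l}\cong\mathbf 1$ in $\underline{\mathcal E}$, a contradiction.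
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $k$ be an algebraic closure of $K$. Since $\mu$ does not decrease under extension of scalars, upper bounds for $\mu$ may be proved over $k$, where $V,V^*\in\mathcal C_0$ by Lemma~\ref{lem:RV}.

(a) By Lemma~\ref{lem:comparison} and Proposition~\ref{prop:order}, $\mu(F(V^{\otimes m}\otimes V^{*\otimes n}))\le\mu(\overline V^{\otimes m}\otimes\overline V^{*\otimes n})=0$.

(b) The composite of the $KG$-maps $K\to V\otimes V^*\to K$ given by coevaluation and evaluation is $\dim V=p^3-1=-1$ in $K$, so $K\mid V\otimes V^*$. With $\mathbf 1\mid F(W)$ this gives $\mu\ge1$ over $K$. For the upper bound, work over $k$. The module $L(p-2)$ with $a=0$ lies in $\mathcal C_0$; on it $x$ acts trivially and $y$ as a Jordan block of size $p-1$, so $F(L(p-2))=Q$. By Lemma~\ref{lem:W},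
\[
F(V\otimes V^*\otimes W)\cong F(V\otimes V^*)\oplus F\bigl(V\otimes V^*\otimes L(p-2)\bigr).
\]
By Lemmas~\ref{lem:comparison} and~\ref{lem:inv}, its multiplicity $\mu$ is at most $\mu(\mathbf 1\oplus P)+\mu(L_{p-1}\oplus(P\otimes L_{p-1}))$ with $P$ projective. Projective objects contribute nothing, by Lemma~\ref{lem:proj}(b), and $L_{p-1}\not\cong\mathbf 1$, so this sum is $1+0$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.

\begin{remark}\label{rem:p}
That $p$ is odd is used for $Q\not\cong\mathbf 1$, for the invertibility of $\omega c=2$ in Lemma~\ref{lem:U}, for recovering $z$ from $\zeta=2z$ in Lemma~\ref{lem:Rproj}, and for the choice $j=(p-3)/2$. The stronger hypothesis $p\ge5$ enters through the inequality $2p<p(p-1)$ in Lemma~\ref{lem:N}. For $p=3$ this estimate fails: the recipe gives $j=0$, and comparing definitions shows that $N=Z\otimes(L_1\oplus L_2)$ is the object $R'$ itself, of length $6=p(p-1)$, so it cannot serve as a non-projective test object in condition (ii) of Lemma~\ref{lem:test}.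
\end{remark}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Algebraic Modules for Finite Groups},
\texttt{https://ora.ox.ac.uk/\allowbreak objects/\allowbreak uuid:7f641b33-\allowbreak d301-\allowbreak 4445-\allowbreak 8269-\allowbreak a5a33f4b7e5e/\allowbreak download\_file?\allowbreak file\_format=pdf\allowbreak\&safe\_filename=thesis.pdf\allowbreak\&type\_of\_work=Thesis}

\bibitem{Donkin}
S.~Donkin, \emph{Math. Z.} 212 (1993).

\bibitem{Jantzen}
Jantzen, \emph{Representations of Algebraic Groups}, II.E.

\end{thebibliography}
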